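\title{The Brown--Peterson spectrum is not an $H_\infty^2$ ring spectrum}

\begin{abstract}
We show that for no prime $p$ does the Brown--Peterson spectrum $BP$, with its usual ring structure, admit an $H_\infty^2$ ring structure. Such a structure would give a power operation $P\colon BP^{2i}(X)\to BP^{2pi}(X\times B\pi)$, with $\pi$ cyclic of order $p$. Modulo decomposables, the value of $P$ on the complex orientation $x$ is a homomorphism of formal group laws that can be computed up to a few constants in $\mathbb F_p$. The iterate $PP(x)$ must be symmetric in the two factors $B\pi$, and its coefficient of $x^{p^2}$ violates this symmetry, in a multiple of $v_3$, for every choice of the constants.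
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}
In a homotopy commutative ring spectrum $E$, the $j$-fold product is unchanged up to homotopy when the factors are permuted, but nothing relates the homotopies to one another. An $H_\infty$ structure supplies such a relation, still inside the stable homotopy category, by extending the product over the homotopy orbits of the permutation action. For a spectrum $Y$ and $j\ge0$, the $j$-th \emph{extended power} is the twisted half-smash product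
\[
D_jY=E\Sigma_j\ltimes_{\Sigma_j}Y^{(j)}
\]
of a free contractible $\Sigma_j$-space with the $j$-fold external smash power of $Y$. It is a functor on the stable homotopy category, with $D_0Y=S$ and $D_1Y=Y$. For an unbased space $X$ we have $D_j\Sigma^\infty X_+=\Sigma^\infty(D_jX)_+$ with $D_jX=E\Sigma_j\times_{\Sigma_j}X^j$, and for a based space $X$ we have $D_j\Sigma^\infty X=\Sigma^\infty(E\Sigma_{j+}\wedge_{\Sigma_j}X^{\wedge j})$. There are natural maps
\[
\alpha\colon D_jY\wedge D_kY\to D_{j+k}Y,\quad \beta\colon D_jD_kY\to D_{jk}Y,\quad \delta\colon D_j(Y\wedge Y')\to D_jY\wedge D_jY'.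
\]
They are induced by a map $E\Sigma_j\times E\Sigma_k\to E\Sigma_{j+k}$ equivariant for $\Sigma_j\times\Sigma_k$, by a map $E\Sigma_j\times(E\Sigma_k)^j\to E\Sigma_{jk}$ equivariant for the wreath product, and by the diagonal of $E\Sigma_j$.

An \emph{$H_\infty$ ring spectrum} is a spectrum $E$ with maps $\xi_j\colon D_jE\to E$ such that $\xi_1=\mathrm{id}$, $\xi_{j+k}\circ\alpha=\mu\circ(\xi_j\wedge\xi_k)$ and $\xi_{jk}\circ\beta=\xi_j\circ D_j\xi_k$, where $\mu$ is the composite of $\alpha\colon E\wedge E\to D_2E$ with $\xi_2$. Then $E$ is a ring spectrum with product $\mu$ and unit $\xi_0$. A class $a\in E^0Y$ is a map $Y\to E$, and $\xi_j\circ D_ja\in E^0D_jY$ is a refined $j$-th power of $a$. To have such powers outside degree $0$ one needs more structure. Fix $d\ge1$. An \emph{$H_\infty^d$ ring spectrum} is a spectrum $E$ with maps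
\[
\xi_{j,i}\colon D_j\Sigma^{di}E\to\Sigma^{dij}E\qquad(j\ge0,\ i\in\mathbb Z)
\]
such that $\xi_{1,0}=\mathrm{id}$ and, for all values of the indices,
\begin{align}
\xi_{j+k,i}\circ\alpha&=\mu\circ(\xi_{j,i}\wedge\xi_{k,i}),\tag{$\alpha$}\\
\xi_{jk,i}\circ\beta&=\xi_{j,ki}\circ D_j\xi_{k,i},\tag{$\beta$}\\
\xi_{j,i+k}\circ D_j\mu&=\mu\circ(\xi_{j,i}\wedge\xi_{j,k})\circ\delta.\tag{$\delta$}
\end{align}
Here the maps $\xi_{j,0}$ form an $H_\infty$ structure, and $\mu$ also denotes the suspensions $\Sigma^{di}E\wedge\Sigma^{dk}E\to\Sigma^{d(i+k)}E$ of its product. The \emph{power operations} are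
\[
\mathcal P_j\colon E^{di}Y\to E^{dij}D_jY,\qquad \mathcal P_j(a)=\xi_{j,i}\circ D_ja .
\]

The value $d=2$ fits complex oriented theories. The space $D_jS^2$ is the Thom space of the complex bundle $E\Sigma_j\times_{\Sigma_j}\mathbb C^j$, and $\mathcal P_j$ of the generator of $\tilde E^2(S^2)$ is a Thom class for it (see the proof of (P4) in Section~\ref{sec:top}). A complex oriented theory has such Thom classes for free, so orientability is no obstruction. The following question, posed in \cite{problem}, is therefore natural.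

\medskip\noindent\textbf{Problem.} For each prime $p$, is the Brown--Peterson spectrum $BP$ at $p$, with its usual ring structure, an $H_\infty^2$ ring spectrum?

\begin{theorem}\label{thm:main}
Let $p$ be any prime. There is no $H_\infty^2$ ring structure on $BP$ inducing its usual ring structure.
\end{theorem}

\subsection{The power operation}
The proof uses only five properties of one operation. Let $\pi\subset S^1$ be the group of $p$-th roots of unity and $\lambda\colon B\pi\to\mathbb{CP}^\infty$ the induced map. Let $x\in BP^2(\mathbb{CP}^\infty)$ be the $p$-typical orientation, $F$ its formal group law, and $[i]$ the $i$-series of $F$. The class $x$ restricts to the canonical generator $\iota$ of $\widetilde{BP}^2(S^2)$. Put $z=\lambda^*x$.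

\begin{theorem}\label{thm:P}
Let $p$ be any prime. There are no functions $P\colon BP^{2i}(X)\to BP^{2pi}(X\times B\pi)$, defined for spaces $X$ and $i\in\mathbb Z$ and natural in $X$, such that
\begin{itemize}
\item[(P1)] $P(ab)=P(a)P(b)$, $P(1)=1$ and $P(0)=0$;
\item[(P2)] $P(a)|_{X\times pt}=a^p$;
\item[(P3)] $z\cdot\bigl(P(a+b)-P(a)-P(b)\bigr)=0$;
\item[(P4)] in $BP^{2p}(S^2\times B\pi)$ we have $P(\iota)=\varepsilon\,\iota\prod_{i=1}^{p-1}[i](z)$ for some $\varepsilon\in BP^0(B\pi)$ with $\varepsilon|_{pt}=1$;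
\item[(P5)] $PP(x)\in BP^{2p^2}(\mathbb{CP}^\infty\times B\pi\times B\pi)$ is invariant under interchange of the two factors $B\pi$.
\end{itemize}
\end{theorem}

An $H_\infty^2$ structure produces such a $P$ (Proposition~\ref{prop:top}), so Theorem~\ref{thm:P} implies Theorem~\ref{thm:main}. The operation is applied to $x$ and to the generators of $BP^*$, which lie in nonzero degrees. The argument thus needs the maps $\xi_{j,i}$ with $i\ne0$, and it says nothing about $H_\infty$ structures.

\subsection{The idea}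
There is an obvious candidate for $P(x)$, the norm
\[
N(x,z)=\prod_{i=0}^{p-1}F\bigl(x,[i](z)\bigr).
\]
It restricts to $x^p$ at $z=0$ and its coefficient of $x$ is $\prod_{i=1}^{p-1}[i](z)$, as (P2) and (P4) require. If $P(x)=N(x,z)$, then (P5) holds automatically. Indeed, each factor $F(x,[i](z))$ is the pullback of $x$ along a map $\mathbb{CP}^\infty\times B\pi\to\mathbb{CP}^\infty$, so (P1) and naturality give
\[
PP(x)=\prod_{i}N\bigl(F(x,[i](z)),w\bigr)=\prod_{i,j}F\bigl(F(x,[i](z)),[j](w)\bigr),
\]
where $w$ is the class $z$ of the second factor $B\pi$, and this is symmetric in $z$ and $w$. One might therefore guess that the answer to the Problem is yes.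

The constraint that this guess overlooks is (P3). It makes $P$ additive modulo $\langle p\rangle(z)=[p](z)/z$. Then $P$ on a point becomes a ring homomorphism $\psi$ out of $BP^*$, and $P(x)$ becomes a homomorphism from $F$ to the law $F^\psi$ obtained by applying $\psi$ to the coefficients of $F$. Modulo decomposables, $F^\psi$ has the same rigid shape as $F$, and the homomorphism equation is a linear problem over $\mathbb F_p$. Its solution determines $\psi(v_1)$ and $\psi(v_2)$ modulo $v_4,v_5,\dots$, and it determines $P(x)$ up to additive polynomials. The solution need not be the norm (at $p=2$ the norm fails in the coefficient of $v_3$), and so the symmetry of $PP(x)$ becomes a real condition. In the coefficient of $x^{p^2}$ the unknown additive polynomials contribute only $p$-th powers, while the forced part of $P(x)$ contributes an asymmetric monomial that is not a $p$-th power.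

Section~\ref{sec:BP} recalls what is needed about $BP$, and Section~\ref{sec:top} derives (P1)--(P5). Section~\ref{sec:red} reduces Theorem~\ref{thm:P} to a computation with polynomials, which is done by hand for $p=2$ in Section~\ref{sec:two} and for all $p$ in Sections~\ref{sec:one} and~\ref{sec:coef}.

\section{The formal group law of $BP$ and the cohomology of $B\pi$}\label{sec:BP}

We have $BP^*=\mathbb Z_{(p)}[v_1,v_2,\dots]$ with Hazewinkel generators $v_k\in BP^{-2(p^k-1)}$. Put $I=(v_1,v_2,\dots)$; it contains every element of negative degree. \emph{Degree} means cohomological degree, the variables $x,y,z,w$ have degree $2$, and we say \emph{polynomial degree} for the usual degree of a polynomial in them. Power series rings are graded: their elements are homogeneous series with homogeneous coefficients. In $\mathbb F_p$ we have $(-1)^p=-1$ and $(-1)^{p-1}=1$ for every $p$, so $p=2$ needs no separate treatment.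

The orientation gives each complex vector bundle a Thom class, natural and multiplicative under direct sum, which restricts to the canonical generator on each fiber and gives a Thom isomorphism. Its pullback along the zero section is the Euler class $e$. The class $x$ is the Euler class of a line bundle $L$ generating the group of line bundles on $\mathbb{CP}^\infty$, and $e(L_1\otimes L_2)=F(e(L_1),e(L_2))$. Hence $e(L^i)=[i](x)$, and the multiplication $m$ of $\mathbb{CP}^\infty$ satisfies $m^*x=F(x,y)$. Rationally, $F$ has logarithm $\log_F(x)=\sum_{k\ge0}l_kx^{p^k}$, with $l_0=1$ and $pl_k=\sum_{i=0}^{k-1}l_iv_{k-i}^{p^i}$. Put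
\[
C_{p^k}(x,y)=\tfrac1p\bigl((x+y)^{p^k}-x^{p^k}-y^{p^k}\bigr)\in\mathbb Z[x,y].
\]

\begin{lemma}\label{lem:fgl}
Modulo $I$ we have $[i](z)\equiv iz$. Modulo $I^2$,
\[
F(x,y)\equiv x+y-\sum_{k\ge1}v_kC_{p^k}(x,y),\qquad [p](z)\equiv pz+\sum_{k\ge1}v_k\bigl(1-p^{p^k-1}\bigr)z^{p^k}.
\]
\end{lemma}

\begin{proof}
Let $I_{\mathbb Q}=I\otimes\mathbb Q$. The recursion gives $l_k\equiv v_k/p$ modulo $I_{\mathbb Q}^2$ for $k\ge1$, and modulo $I_{\mathbb Q}^2$ the inverse of $\log_F$ is $x-\sum_{k\ge1}l_kx^{p^k}$. Applying it to $\log_F(x)+\log_F(y)$ gives $x+y+\sum l_k\bigl(x^{p^k}+y^{p^k}-(x+y)^{p^k}\bigr)$, and applying it to $p\log_F(z)$ gives $pz+\sum l_k(p-p^{p^k})z^{p^k}$. Both congruences descend to $BP^*$ because $I_{\mathbb Q}^2\cap BP^*=I^2$: both sides consist of the polynomials in the $v_k$ without constant or linear terms. The first claim holds since $F\equiv x+y$ modulo $I$.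
\end{proof}

For a polynomial $g$ in $x$ put $\partial g=g(x+y)-g(x)-g(y)$, and call $g$ \emph{additive} if $\partial g=0$. Put $K_m=C_p(x^{p^m},y^{p^m})\in\mathbb F_p[x,y]$, so that $K_m=K_0^{p^m}$.

\begin{lemma}\label{lem:add}
Let $\Lambda$ be a polynomial ring over $\mathbb F_p$ and $g\in\Lambda[x]$.
\begin{enumerate}
\item[(a)] $g$ is additive if and only if it is a $\Lambda$-linear combination of the $x^{p^j}$, $j\ge0$.
\item[(b)] The component of $\partial g$ of polynomial degree $p^{m+1}$ in $(x,y)$ is zero, whereas $K_m$ is nonzero and homogeneous of that degree.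
\item[(c)] $C_{p^{m+1}}\equiv K_m$ modulo $p$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $g=\sum g_nx^n$, the component of $\partial g$ of polynomial degree $n$ is $g_n\partial(x^n)$. We have $\partial(1)=-1$ and $\partial(x^{p^j})=0$. If $n=p^jn'$ with $n'>1$ prime to $p$, then $(x+y)^n=(x^{p^j}+y^{p^j})^{n'}$ contains the term $n'x^{n-p^j}y^{p^j}$, so $\partial(x^n)\neq0$. This proves (a) and the first half of (b). The coefficient of $x^{p-1}y$ in $C_p$ is $1$, so $K_m\ne0$. For (c), let $k\ge2$. From $(x+y)^p\equiv x^p+y^p$ modulo $p$ we get $(x+y)^{p^k}\equiv(x^p+y^p)^{p^{k-1}}$ modulo $p^k$, hence $C_{p^k}(x,y)\equiv C_{p^{k-1}}(x^p,y^p)$ modulo $p$. Induct on $k$.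
\end{proof}

We call $pt$, $\mathbb{CP}^\infty$, $(\mathbb{CP}^\infty)^2$ and $\mathbb{CP}^\infty\times B\pi$ the \emph{basic spaces}. Their \emph{coordinates} are, respectively, none, $x$, $(x,y)$ and $(x,z)$; each coordinate is the pullback of $x$ along a map to $\mathbb{CP}^\infty$.

\begin{lemma}\label{lem:coh}
For a basic space $X$ we have $BP^*(X\times B\pi)=BP^*(X)[[\zeta]]/[p](\zeta)$, where $\zeta$ is the class $z$ of the new factor $B\pi$, and the annihilator of $\zeta$ is the ideal generated by $\langle p\rangle(\zeta)$. In particular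
\[
BP^*(\mathbb{CP}^\infty\times B\pi\times B\pi)=BP^*[[x,z,w]]/([p](z),[p](w)),
\]
with $z$ from the first and $w$ from the second factor $B\pi$. Interchanging these factors interchanges $z$ and $w$ and fixes $x$ and $BP^*$.
\end{lemma}

\begin{proof}
For every space $X$, $BP^*(X\times\mathbb{CP}^n)=BP^*(X)[\zeta]/\zeta^{n+1}$. The restriction maps in $n$ are onto, so there is no $\lim^1$ term and $BP^*(X\times\mathbb{CP}^\infty)=BP^*(X)[[\zeta]]$. The circle bundle of $L^p$ is $S^\infty\times_{S^1}(S^1/\pi)=B\pi$, with projection $\lambda$. In its Gysin sequence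
\[
BP^{*-2}(X\times\mathbb{CP}^\infty)\xrightarrow{[p](\zeta)}BP^*(X\times\mathbb{CP}^\infty)\to BP^*(X\times B\pi)\to BP^{*-1}(X\times\mathbb{CP}^\infty)\xrightarrow{[p](\zeta)}
\]
the middle map is the quotient by $[p](\zeta)$ as soon as $[p](\zeta)$ is a nonzerodivisor. For the first three basic spaces the ring $BP^*(X)[[\zeta]]$ is a domain. For the fourth, let $\Gamma=BP^*[[x,z]]/[p](z)$. Since $[p](w)=pw+\cdots$, comparing lowest terms in $w$ reduces the claim to showing that $p$ is a nonzerodivisor on $\Gamma$. Suppose $pa=[p](z)b$ in $BP^*[[x,z]]$. By Lemma~\ref{lem:fgl}, $[p](z)$ is nonzero in the domain $(BP^*/p)[[x,z]]$, so $b=pb'$ and $a=[p](z)b'$, as required. Finally, if $\zeta g=\zeta\langle p\rangle(\zeta)h$ in $BP^*(X)[[\zeta]]$, then $g=\langle p\rangle(\zeta)h$.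
\end{proof}

\section{The power operation of an $H_\infty^2$ structure}\label{sec:top}

Regard $\Sigma_p$ as the group of permutations of the set $\pi$, with $\pi\subset\Sigma_p$ acting by translations, and take $E\pi=E\Sigma_p$, a free CW complex. For a space $X$ let
\[
d_X\colon X\times B\pi\to D_pX,\qquad (q,[\omega])\mapsto[\omega;q,\dots,q].
\]

\begin{proposition}\label{prop:top}
Given an $H_\infty^2$ ring structure on $BP$ inducing its usual ring structure, the natural functions $P(a)=d_X^*\mathcal P_p(a)$ satisfy \textup{(P1)--(P5)}.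
\end{proposition}

\begin{proof}
\emph{Normalization: $\xi_{1,i}=\mathrm{id}$ and $\xi_{0,i}=1$.} Condition $(\delta)$ with $j=1$ reads $\xi_{1,i+k}\circ\mu=\mu\circ(\xi_{1,i}\wedge\xi_{1,k})$. Taking $k=0$ and composing with the unit on the first factor shows that $\xi_{1,i}$ is multiplication by some $\gamma_i\in\pi_0BP=\mathbb Z_{(p)}$; taking $k=-i$ gives $\gamma_i\gamma_{-i}=\gamma_0=1$. Condition $(\beta)$ with $j=k=1$ gives $\gamma_i^2=\gamma_i$, so $\gamma_i=1$. Condition $(\alpha)$ with $j=0$, $k=1$ now says that multiplication by $\xi_{0,i}\in\pi_0BP$ is the identity.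

\emph{\textup{(P1)}.} Condition $(\delta)$ gives $\mathcal P_p(a\times b)=\delta^*(\mathcal P_pa\times\mathcal P_pb)$. With $\Delta$ the diagonal of $X$, the map $\delta\circ D_p\Delta\circ d_X$ sends $(q,[\omega])$ to $(d_X(q,[\omega]),d_X(q,[\omega]))$, so $P(ab)=P(a)P(b)$. Condition $(\beta)$ with $j=p$, $k=0$, $i=0$ says that $\xi_{p,0}\circ D_p\xi_{0,0}$ is the unit pulled back along $B\Sigma_p\to pt$. This is $P(1)=1$ for $X=pt$, and the general case follows by naturality. The map $D_p(0)$ factors through $D_p(*)=*$, so $P(0)=0$.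

\emph{\textup{(P2)}.} For a spectrum $Y$, the map $Y^{\wedge p}\to D_pY$ given by a point of $E\Sigma_p$ is an iterate of maps $\alpha\colon D_jY\wedge D_1Y\to D_{j+1}Y$. By $(\alpha)$ and $\xi_{1,i}=\mathrm{id}$,
\begin{equation}\label{eq:fiber}
\mathcal P_p(a)\ \text{restricts on }Y^{\wedge p}\text{ to the external power }a\times\dots\times a .
\end{equation}
For $Y=\Sigma^\infty X_+$, pull back along the diagonal $X\to X^p$.

\emph{\textup{(P3)}.} The mixed terms in the expansion of $\mathcal P_p(a+b)$ come from free orbits of $\pi$, and $z$ kills whatever comes from a free orbit. To make this precise, write $W_{h\pi}=E\pi\ltimes_\pi W$ for a $\pi$-spectrum $W$. The diagonal of $E\pi$ induces a coaction $W_{h\pi}\to B\pi_+\wedge W_{h\pi}$, natural in $W$. It makes $BP^*(W_{h\pi})$ a module over $BP^*(B\pi)$, and equivariant maps of $W$ induce module maps. For the suspension spectrum of a $\pi$-space $K$ this is the module structure given by the projection $E\pi\times_\pi K\to B\pi$. If $W=\pi_+\wedge W'$, the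 identity of $W$ is the composite $W\to\pi_+\wedge W\to W$ of the diagonal of $\pi$ and the collapse $\pi_+\to S^0$. Hence the coaction factors through $(E\pi\times_\pi\pi)_+\wedge W_{h\pi}$. The space $E\pi\times_\pi\pi=E\pi$ is contractible and $z$ restricts to zero on a point, so $z$ acts as zero on $BP^*((\pi_+\wedge W')_{h\pi})$.

Let $Y=\Sigma^\infty X_+$. The class $a+b$ is the composite of $\nabla=i_1+i_2\colon Y\to Y\vee Y$ with $(a,b)\colon Y\vee Y\to\Sigma^{2i}BP$. The $\pi$-spectrum $(Y\vee Y)^{(p)}$ is a wedge of copies of $Y^{(p)}$ indexed by words in $\{1,2\}^p$; group them into summands $W_o$, one for each $\pi$-orbit $o$ of words. The two constant words give $W_o=Y^{(p)}$. Because $p$ is prime, every other word has trivial stabilizer, and its orbit gives $W_o=\pi_+\wedge Y^{(p)}$. Let $y_o$ be the restriction of $\mathcal P_p(a,b)$ to $(W_o)_{h\pi}$, and let $f_o\colon(Y^{(p)})_{h\pi}\to(W_o)_{h\pi}$ be induced by $\nabla^{(p)}$ followed by the projection to $W_o$. Then $\mathcal P_p(a+b)$ restricts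 on $(Y^{(p)})_{h\pi}$ to $\sum_of_o^*(y_o)$. For the word $1\cdots1$ the map $f_o$ is induced by $(\mathrm{pr}_1\nabla)^{(p)}$, with $\mathrm{pr}_1\nabla\simeq\mathrm{id}$, and $y_o$ is the restriction of $\mathcal P_p(a)$; the word $2\cdots2$ gives $\mathcal P_p(b)$ in the same way. For the remaining orbits $zf_o^*(y_o)=f_o^*(zy_o)=0$. The map $d_X$ factors through a map $X\times B\pi\to E\pi\times_\pi X^p$ over $B\pi$, and pulling back along it gives (P3).

\emph{\textup{(P4)}.} Write $S^2=\mathbb C\cup\infty$. Then $E\pi_+\wedge_\pi(S^2)^{\wedge p}$ is the Thom space of $\rho=E\pi\times_\pi\mathbb C[\pi]$. The regular representation is the sum of all characters of $\pi$, so $\rho\cong\bigoplus_{i=0}^{p-1}\lambda^*L^i$. By the Thom isomorphism, the restriction of $\mathcal P_p(\iota)$ to this Thom space is $\varepsilon U$, with $U$ the Thom class of $\rho$ and $\varepsilon\in BP^0(B\pi)$. By \eqref{eq:fiber} for $Y=S^2$, it restricts on a fiber to the canonical generator, as does $U$; so $\varepsilon|_{pt}=1$. The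 class $P(\iota)$ is the pullback of $\varepsilon U$ along
\[
(S^2\times B\pi)_+\to S^2\wedge B\pi_+\to E\pi_+\wedge_\pi(S^2)^{\wedge p},
\]
where the second map is induced by the diagonal $\mathbb C\to\mathbb C[\pi]$, the inclusion of the trivial summand. With $\rho=\mathbb C\oplus\rho'$ this map is the suspension of the zero section of $\rho'$, so $U$ pulls back to $\iota\cdot e(\rho')=\iota\prod_{i=1}^{p-1}[i](z)$.

\emph{\textup{(P5)}.} Condition $(\beta)$ gives $\mathcal P_p\mathcal P_p(a)=\beta^*\mathcal P_{p^2}(a)$, so $PP(a)=j^*\mathcal P_{p^2}(a)$ with $j=\beta\circ D_p(d_X)\circ d_{X\times B\pi}$. Let $\tilde\beta\colon E\Sigma_p\times(E\Sigma_p)^p\to E\Sigma_{p^2}$ induce $\beta$, and put $\epsilon(\omega_1,\omega_2)=\tilde\beta(\omega_2;\omega_1,\dots,\omega_1)$. Then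
\[
j(q,[\omega_1],[\omega_2])=[\epsilon(\omega_1,\omega_2);q,\dots,q].
\]
Index the $p^2$ factors by the set $\pi\times\pi$, the second coordinate naming the block and the first the position inside it. The second factor $\pi$ permutes the blocks and the first acts simultaneously inside all blocks, so $\epsilon$ is equivariant along the embedding $h\colon\pi\times\pi\to\Sigma_{p^2}$ by translations. Let $\mathrm{sw}$ denote interchange of factors, and let $\tau\in\Sigma_{p^2}$ be the permutation of the set $\pi\times\pi$ that interchanges coordinates. Then $h\circ\mathrm{sw}=\tau h\tau^{-1}$, and both $\epsilon\circ\mathrm{sw}$ and $\tau\epsilon$ are equivariant along this homomorphism. Since $E\pi\times E\pi$ is a free $(\pi\times\pi)$-CW complex and $E\Sigma_{p^2}$ is contractible, the two maps are equivariantly homotopic. The point $(q,\dots,q)$ is fixed by $\tau$, so $[\tau\epsilon;q,\dots,q]=[\epsilon;q,\dots,q]$, and therefore $j\circ(1\times\mathrm{sw})\simeq j$.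
\end{proof}

\section{Reduction to polynomial algebra}\label{sec:red}

From now on we assume that $P$ satisfies (P1)--(P5) and seek a contradiction.

\subsection{Additivity and continuity}
Let $X$ be a basic space. By (P3) and Lemma~\ref{lem:coh}, $P(a+b)-P(a)-P(b)$ is a multiple of $\langle p\rangle(\zeta)$. With (P1), this shows that $P$ modulo $\langle p\rangle(\zeta)$ is a ring homomorphism on classes of even degree, multiplying degrees by $p$. For $X=pt$ we denote it by
\[
\psi\colon BP^{2m}\to R^{2pm},\qquad R=BP^*[[z]]/\langle p\rangle(z).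
\]
It fixes integers, and it fixes every $c=n'/n\in\mathbb Z_{(p)}$ because $n\psi(c)=n'$ and $n$ is invertible in $R$.

Classes on basic spaces are infinite series, and additivity handles only finite sums. The remedy is to map to rings in which high powers of the coordinates vanish for degree reasons.

\begin{lemma}\label{lem:cont}
Let $X$ be a basic space with coordinates $u=(u_1,\dots)$, and let $\Phi\colon BP^*(X\times B\pi)\to R'$ be a degree-preserving ring homomorphism with $\Phi(\langle p\rangle(\zeta))=0$, where $R'$ vanishes in degrees below some $d_0$. If $a\in BP^{2m}(X)$ is represented by a series $\sum_Ja_Ju^J$ with $a_J\in BP^*$, then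
\[
\Phi P(a)=\sum_J\Phi(\psi(a_J))\,\Phi(P(u))^J,
\]
and almost all terms vanish.
\end{lemma}

\begin{proof}
By naturality $P(x)$ restricts to $P(0)=0$ on $pt\times B\pi$. The kernel of the restriction $BP^*[[x,z]]/[p](z)\to BP^*[[z]]/[p](z)$ is generated by $x$, so $x$ divides $P(x)$. Pulling back, $u_i$ divides $P(u_i)$. Write $a=\sum_{|J|<n}a_Ju^J+\sum_{|J|=n}u^Jb_J$ with homogeneous $b_J\in BP^*(X)$. Modulo $\langle p\rangle(\zeta)$,
\[
P(a)=\sum_{|J|<n}\psi(a_J)P(u)^J+\sum_{|J|=n}P(u)^JP(b_J).
\]
Each term with multi-index $J$ is $u^J$ times a class of degree $2pm-2|J|$, and $\Phi$ kills it once $2pm-2|J|<d_0$.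
\end{proof}

Both of our target rings have the following form.

\begin{lemma}\label{lem:sq}
Let $\Lambda$ be a polynomial ring over $\mathbb Z_{(p)}$, $M$ a $\Lambda/p$-module and $\theta\in M$. Make $\Lambda\oplus M$ a ring with $M^2=0$. Then $M$ injects into $(\Lambda\oplus M)/(p-\theta)$, with quotient $\Lambda/p$.
\end{lemma}

\begin{proof}
Since $pM=0=M\theta$, the multiples of $p-\theta$ are the elements $pg-g\theta$ with $g\in\Lambda$. Such an element lies in $M$ only if $g=0$.
\end{proof}

\subsection{One step}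
We kill $\langle p\rangle(z)$ to make $P$ additive, $I^2$ to make the problem linear, and $v_4,v_5,\dots$ to make the ring bounded below. The relation $\langle p\rangle(z)=0$ puts $p$ in $I$, so $pv_i$ dies as well. Thus let
\[
R_1=\mathbb Z_{(p)}[z,v_1,v_2,v_3]\Big/\Bigl(v_iv_j,\ pv_i,\ p+\sum_{k=1}^3v_kz^{p^k-1}\Bigr).
\]
By Lemma~\ref{lem:sq}, $V=\bigoplus_{k=1}^3\mathbb F_p[z]v_k$ is an ideal of $R_1$ with $V^2=0=pV$ and $R_1/V=\mathbb F_p[z]$. The ring $R_1$ vanishes below degree $-2(p^3-1)$. So the ring map $BP^*\to R_1$ with $v_k\mapsto v_k$ for $k\le3$ and $v_k\mapsto0$ for $k\ge4$ sends a homogeneous series to a polynomial. By Lemma~\ref{lem:fgl} it sends $\langle p\rangle(z)$ to $p+\sum v_kz^{p^k-1}=0$. We obtain ring maps $\Theta_1$ from $BP^*(X\times B\pi)$ to $R_1$, $R_1[x]$, $R_1[x,y]$ for the first three basic spaces, and Lemma~\ref{lem:cont} applies to them. Write $\psi$ also for $\Theta_1\psi$, and put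
\[
f=\Theta_1P(x)\in R_1[x],\qquad A_z(x)=x^p-z^{p-1}x\in\mathbb Z[x,z],\qquad e=p^3-p^2+p-1 .
\]

\begin{proposition}\label{prop:step1}
\begin{enumerate}
\item[(a)] $\psi(I)\subset V$, $\psi(I^2)=0$, $\psi(v_k)=0$ for $k\ge3$, and there are $\psi_{12},\psi_{13},\psi_{23}\in\mathbb F_p$ with
\[
\psi(v_1)=\psi_{12}v_2z^{p-1}+\psi_{13}v_3z^e,\qquad\psi(v_2)=\psi_{23}v_3z^{p-1}.
\]
\item[(b)] In $R_1[x,y]$, with $F$ standing for $\Theta_1F$,
\begin{equation}\label{eq:hom}
f(F(x,y))=F^\psi(f(x),f(y)),\qquad F^\psi=x+y-\sum_{i=1}^2\psi(v_i)C_{p^i}(x,y).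
\end{equation}
\item[(c)] $f=A_z(x)+\sum_{k=1}^3v_kg_k(x,z)$, with $g_k\in\mathbb F_p[x,z]$ homogeneous of polynomial degree $p^k+p-1$, and
\begin{equation}\label{eq:lin}
\sum_{k=1}^3v_k\bigl[\partial g_k+z^{p-1}K_{k-1}-z^{p^k-1}K_0\bigr]=-\sum_{i=1}^2\psi(v_i)\,C_{p^i}\bigl(A_z(x),A_z(y)\bigr).
\end{equation}
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Elements of negative degree in $R_1$ vanish in $\mathbb F_p[z]$, so they lie in $V$. This gives $\psi(I)\subset V$, and $\psi(I^2)\subset V^2=0$. The element $v_lz^m$ has the degree $-2p(p^k-1)$ of $\psi(v_k)$ exactly when $m=p^l-p^{k+1}+p-1$. For $l\le k$ this is at most $(p-1)(1-p^k)<0$. The pairs $(k,l)=(1,2),(1,3),(2,3)$ remain, with $m=p-1,\ e,\ p-1$.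

(b) Naturality for $m$ gives $(m\times1)^*P(x)=P(F(x,y))$. The left side is a representing series of $P(x)$ with $F(x,y)$ substituted for $x$; its image under $\Theta_1$ is $f(F(x,y))$, since terms of high order map to zero before and after substitution. By Lemma~\ref{lem:cont}, the right side maps to $F^\psi(f(x),f(y))$, where $\psi$ is applied to the coefficients of $F$. The formula for $F^\psi$ follows from Lemma~\ref{lem:fgl} and (a).

(c) Modulo $V$, both laws in \eqref{eq:hom} are $x+y$, so $f$ is additive and homogeneous of polynomial degree $p$ in $(x,z)$. By Lemma~\ref{lem:add}(a), $f\equiv c_{01}x^p+c_{00}z^{p-1}x$ with $c_{01},c_{00}\in\mathbb F_p$. Property (P2) says that $P(x)$ is $x^p$ at $z=0$, so $c_{01}=1$. Restriction to $\mathbb{CP}^1=S^2$ and (P4) show that the coefficient of $x$ in $P(x)$ is $\varepsilon\prod_{i=1}^{p-1}[i](z)$. The series $\varepsilon$ has constant term $1$ and its other coefficients have negative degree, so $\varepsilon\equiv1$ modulo $I$. Hence $c_{00}=(p-1)!=-1$. Thus $f-A_z\in V[x]$,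 and it has degree $2p$, which gives the form of $f$. These are the only uses of (P2) and (P4).

Now expand \eqref{eq:hom}. We have $F=x+y-\nu$ with $\nu=\sum v_kC_{p^k}=\sum v_kK_{k-1}\in V[x,y]$, by Lemma~\ref{lem:add}(c). As $\nu^2=0=p\nu$ and $A_z'=px^{p-1}-z^{p-1}$, we get $A_z(F)=A_z(x+y)+z^{p-1}\nu$. Over $\mathbb Z$ the polynomial $A_z$ is not additive: $\partial A_z=pC_p$, which equals $-\sum v_kz^{p^k-1}K_0$ in $R_1[x,y]$. So the left side of \eqref{eq:hom} is
\[
A_z(x)+A_z(y)+\sum_kv_k\bigl[g_k(x+y)+z^{p-1}K_{k-1}-z^{p^k-1}K_0\bigr].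
\]
On the right side, $\psi(v_i)V=0$ allows us to replace $f$ by $A_z$ inside $C_{p^i}$. Subtracting $f(x)+f(y)$ from both sides gives \eqref{eq:lin}.
\end{proof}

\subsection{Two steps}
To compute $PP(x)$ we must kill $\langle p\rangle(w)$, since the outer $P$ is additive only modulo this class. To test (P5) the target needs an automorphism interchanging $z$ and $w$, so $\langle p\rangle(z)$ must die too. Modulo $I^2$ the two relations imply $\sum_kv_k(w^{p^k-1}-z^{p^k-1})=0$. We want a class $v=v_3$ that generates a free $\mathbb F_p[z,w]$-module, so that coefficients of $v$ can be compared. Setting $v_2=0$, the relation is solved by $v_1=-rv$, where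
\[
r=\frac{w^{p^3-1}-z^{p^3-1}}{w^{p-1}-z^{p-1}}\in\mathbb Z[z,w].
\]
Put $\kappa=rw^{p-1}-w^{p^3-1}=rz^{p-1}-z^{p^3-1}$ and
\[
R_2=\mathbb Z_{(p)}[z,w,v]/(v^2,\ pv,\ p-\kappa v),\qquad \deg v=-2(p^3-1).
\]
By Lemma~\ref{lem:sq}, $\mathbb F_p[z,w]v$ is free of rank one and $R_2/v=\mathbb F_p[z,w]$. The polynomial $r$ is symmetric, and the two expressions for $\kappa$ are interchanged with $z$ and $w$. So interchanging $z,w$ and fixing $v$ and $x$ defines an automorphism $\sigma$ of $R_2$ and of $R_2[x]$.

The assignment $v_1\mapsto-rv$, $v_2\mapsto0$, $v_3\mapsto v$, $v_k\mapsto0$ for $k\ge4$ preserves degrees and kills $I^2$. It sends $\langle p\rangle(w)$ to $p-rw^{p-1}v+w^{p^3-1}v=p-\kappa v=0$, and $\langle p\rangle(z)$ to $0$ by the second expression for $\kappa$. Since $R_2$ is bounded below, we get a ring map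
\[
\Theta_2\colon BP^*(\mathbb{CP}^\infty\times B\pi\times B\pi)\to R_2[x],\qquad\Theta_2\circ(1\times\mathrm{sw})^*=\sigma\circ\Theta_2,
\]
to which Lemma~\ref{lem:cont} applies with $X=\mathbb{CP}^\infty\times B\pi$ and $\zeta=w$. The same assignment with $z\mapsto w$ defines a ring map $\eta\colon R_1\to R_2$, and $\Theta_2$ of a series in $x,w$ is $\eta\Theta_1$ of the same series in $x,z$. With $\psi_w=\eta\psi$, Proposition~\ref{prop:step1}(a) gives
\[
\psi_w(v_1)=\psi_{13}vw^e,\qquad\psi_w(v_2)=\psi_{23}vw^{p-1},\qquad\psi_w(v_k)=0\ (k\ge3),\qquad\psi_w(I^2)=0 .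
\]
On $X=\mathbb{CP}^\infty\times B\pi$, naturality shows that $P(x)$ and $P(z)$ are given by one series, evaluated at $(x,w)$ and at $(z,w)$. Hence, with $G(x)=g_3(x,w)-rg_1(x,w)$ and $G(z)$ obtained by substituting $z$ for $x$,
\[
\hat x:=\Theta_2P(x)=\bar x+vG(x),\quad \hat z:=\Theta_2P(z)=\bar z+vG(z),\qquad \bar x=A_w(x),\quad\bar z=A_w(z).
\]

The series representing $P(x)$ is determined by $f$ only modulo $\langle p\rangle(z)$, so it is not evident that $PP(x)$ can be computed from $f$. The next result shows that the ambiguity is invisible in $R_2$.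

\begin{proposition}\label{prop:step2}
There is a ring homomorphism $\Psi\colon R_1\to R_2$ with $\Psi(z)=\hat z$ and $\Psi(v_k)=\psi_w(v_k)$, and $\Psi\Theta_1=\psi_w$ on $BP^*$. The polynomial $T=\Theta_2PP(x)$ satisfies $\sigma T=T$ and $T=\Psi(f)(\hat x)$. Explicitly,
\begin{equation}\label{eq:T}
\begin{split}
T=\bar x^p-\bar z^{p-1}\bar x&-v\bigl[\bar z^{p-1}G(x)-\bar z^{p-2}G(z)\bar x\bigr]\\
&+\psi_{13}vw^eg_1(\bar x,\bar z)+\psi_{23}vw^{p-1}g_2(\bar x,\bar z).
\end{split}
\end{equation}
\end{proposition}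

\begin{proof}
The relations $v_iv_j$ and $pv_i$ go to zero, since $v^2=pv=0$. The last relation of $R_1$ goes to $p+\sum\psi_w(v_k)\hat z^{p^k-1}$, which has the form $vh$ with $h\in\mathbb F_p[z,w]$ because $p=\kappa v$. Apply Lemma~\ref{lem:cont} to the class $0\in BP^2(X)$ represented by the series $[p](z)$. By $P(0)=0$ and Lemma~\ref{lem:fgl},
\[
0=p\hat z+\sum_k\psi_w(v_k)\hat z^{p^k}=\hat z\cdot vh=v\bar zh .
\]
As $\bar z\ne0$ in the domain $\mathbb F_p[z,w]$, we get $h=0$, so $\Psi$ is well defined. The ring maps $\Psi\Theta_1$ and $\psi_w$ agree on $\mathbb Z_{(p)}$ and on each $v_k$, hence on $BP^*$.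

Let $\sum a_{ij}x^iz^j$ represent $P(x)$. By Lemma~\ref{lem:cont},
\[
T=\sum\psi_w(a_{ij})\hat x^i\hat z^j=\sum\Psi\bigl(\Theta_1(a_{ij})z^j\bigr)\hat x^i=\Psi(f)(\hat x)=\hat x^p-\hat z^{p-1}\hat x+\sum_{k=1}^2\psi_w(v_k)g_k(\hat x,\hat z).
\]
Since $v^2=pv=0$, we have $\hat x^p=\bar x^p$ and $\hat z^{p-1}=\bar z^{p-1}-v\bar z^{p-2}G(z)$, and hats may be replaced by bars in terms that are multiples of $v$. This gives \eqref{eq:T}. Finally $\sigma T=T$ by (P5); this is its only use.
\end{proof}

\begin{remark}[Where symmetry can fail]\label{rem:where}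
This remark guides the proof but is not used in it. Over $\mathbb F_p$ we have $A_z(x)=\prod_{i}(x+iz)$ and $A_w$ is additive, so modulo $v$
\[
T\equiv\prod_i(\bar x+i\bar z)=\prod_{i}A_w(x+iz)=\prod_{i,j}(x+iz+jw),
\]
which is symmetric. Thus, without (P5), $T-\sigma T=vH$ with $H\in\mathbb F_p[x,z,w]$. Applying $\eta$ and $\Psi$ to \eqref{eq:hom} shows that $T$ is a homomorphism from $\Theta_2F$ to $x+y-\psi_{12}\psi_{23}vw^{p-1}\bar z^{p-1}C_p(x,y)$. Both laws are $\sigma$-invariant, because $w\bar z=wz(z^{p-1}-w^{p-1})$ changes sign under $\sigma$. So $\sigma T$ is a homomorphism between the same laws, and subtracting the two equations gives $\partial H=0$. Since $H$ has polynomial degree $p^3+p^2-1<p^4$, only the coefficients of $x$, $x^p$, $x^{p^2}$ and $x^{p^3}$ can obstruct (P5).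
\end{remark}

It remains to solve \eqref{eq:lin} and to show that the resulting $T$ is not $\sigma$-invariant.

\section{The prime $2$}\label{sec:two}

Let $p=2$. Signs do not matter in multiples of the $v_k$. Here $e=5$, $K_0=xy$, $K_1=x^2y^2$, $K_2=x^4y^4$, and $A_z\equiv x^2+zx$. Since $C_2(x,y)=xy$ and $C_4\equiv C_2^2$, the right side of \eqref{eq:lin} involves
\[
M=(x^2+zx)(y^2+zy)=x^2y^2+z^2xy+\partial(zx^3),\qquad M^2=x^4y^4+z^4x^2y^2+\partial(z^2x^6).
\]
The coefficients of $v_1,v_2,v_3$ in \eqref{eq:lin} are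
\[
\partial g_1=0,\qquad \partial g_2+zx^2y^2+z^3xy=\psi_{12}zM,\qquad \partial g_3+zx^4y^4+z^7xy=\psi_{13}z^5M+\psi_{23}zM^2 .
\]
The monomials $x^2y^2$ and $x^4y^4$ never occur in a polynomial $\partial g$, because $\partial(x^4)=\partial(x^8)=0$. Comparing their coefficients gives $\psi_{12}=1$ in the second equation, and $\psi_{23}=1$, $\psi_{13}=\psi_{23}$ in the third. What is left is $\partial g_2=\partial(z^2x^3)$ and $\partial g_3=\partial(z^6x^3+z^3x^6)$. Hence, with constants $c_{kj}\in\mathbb F_2$,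
\begin{align*}
g_1&=c_{10}xz^2+c_{11}x^2z,\\
g_2&=z^2x^3+c_{20}xz^4+c_{21}x^2z^3+c_{22}x^4z,\\
g_3&=z^6x^3+z^3x^6+c_{30}xz^8+c_{31}x^2z^7+c_{32}x^4z^5+c_{33}x^8z .
\end{align*}

We can now test the norm. In $R_1[x]$ we have $2=v_1z+v_2z^3+v_3z^7$ and $x^2+xz=A_z(x)+2xz$, so
\[
\Theta_1N=xF(x,z)=A_z(x)+v_1(xz^2+x^2z)+v_2(z^2x^3+xz^4)+v_3(z^4x^5+xz^8).
\]
The coefficients of $v_1$ and $v_2$ have the required form, and the coefficient of $v_3$ does not. So $P(x)\ne N$, and $v_3$ is the first generator at which this test sees it.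

To exclude all other values of $P(x)$, read off the coefficient of $x^4$ in
\[
T=\bar x^2-\bar z\bar x+v\bigl[\bar zG(x)+G(z)\bar x\bigr]+vw^5g_1(\bar x,\bar z)+vw\,g_2(\bar x,\bar z),
\]
where $\bar x=x^2-wx$ and $\bar z=z^2-wz$. Modulo $2$, the coefficients of $x^4$ in $\bar x,\bar x^2,\bar x^3,\bar x^4$ are $0,\ 1,\ w^2,\ w^4$, and in $\bar x^2$ it is exactly $1$. In $G(x)$ it is $c_{32}w^5$. The coefficient of $x^4$ in $T$ is therefore
\[
1+v\,w\bar z\,\bigl[\,w^2\bar z+c_{21}\bar z^2+c\,w^4\bigr],\qquad c=c_{32}+c_{11}+c_{22}.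
\]
The factor $w\bar z=zw(z+w)$ is symmetric and nonzero, so $\sigma T=T$ forces the bracket
\[
zw^3+z^2w^2+c_{21}(z^4+z^2w^2)+c\,w^4
\]
to be symmetric. It contains $zw^3$ and not $z^3w$. The unknown constants multiply squares and cannot repair this. The offending monomial comes from two forced terms: $z^2x^3$ in $g_2$, and $\psi(v_2)=v_3z$, which carries $g_2$ into the coefficient of $v_3$ at the second step.

\section{The homomorphism equation for all primes}\label{sec:one}

The term $zx^3$ above arose as the part of $C_2(A_z(x),A_z(y))$ of the form $\partial(\cdot)$. In general it comes from the cross terms in $A_z^p$. Put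
\[
S(x,z)=\sum_{i=1}^{p-1}\frac{(-1)^i}p\binom pi\,z^{(p-1)i}x^{n_i},\qquad n_i=p^2-(p-1)i=p(p-i)+i .
\]
By the binomial theorem,
\begin{equation}\label{eq:Ap}
A_z(x)^p=x^{p^2}+(-1)^pz^{p(p-1)}x^p+pS(x,z)\quad\text{in }\mathbb Z[x,z].
\end{equation}

\begin{lemma}\label{lem:C}
Modulo $p$,
\begin{align*}
C_p(A_z(x),A_z(y))&\equiv K_1-z^{p(p-1)}K_0+\partial S,\\
C_{p^2}(A_z(x),A_z(y))&\equiv K_2-z^{p^2(p-1)}K_1+\partial(S^p).
\end{align*}
\end{lemma}

\begin{proof}
Since $A_z(x)+A_z(y)\equiv A_z(x+y)$ modulo $p$, their $p$-th powers agree modulo $p^2$. Hence $pC_p(A_z(x),A_z(y))\equiv\partial(A_z^p)$ modulo $p^2$. By \eqref{eq:Ap}, $\partial(A_z^p)=pC_{p^2}+(-1)^pz^{p(p-1)}pC_p+p\,\partial S$. Dividing by $p$ and using $C_{p^2}\equiv K_1$ gives the first congruence. Since $C_{p^2}\equiv K_1=K_0^p$, the second congruence is the $p$-th power of the first.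
\end{proof}

\begin{proposition}\label{prop:solve}
We have $\psi_{12}=\psi_{13}=\psi_{23}=-1$, and there are $c_{kj}\in\mathbb F_p$ with
\begin{align*}
g_1&=c_{10}xz^{2p-2}+c_{11}x^pz^{p-1},\\
g_2&=z^{p-1}S+c_{20}xz^{p^2+p-2}+c_{21}x^pz^{p^2-1}+c_{22}x^{p^2}z^{p-1},\\
g_3&=z^{p-1}S^p+z^eS+\sum_{j=0}^3c_{3j}x^{p^j}z^{p^3+p-1-p^j}.
\end{align*}
\end{proposition}

\begin{proof}
The module $V[x,y]$ is free over $\mathbb F_p[x,y,z]$ on $v_1,v_2,v_3$, so we may compare coefficients in \eqref{eq:lin}. Insert Proposition~\ref{prop:step1}(a) and Lemma~\ref{lem:C}, and use $(p-1)+p(p-1)=p^2-1$, $(p-1)+p^2(p-1)=e$ and $e+p(p-1)=p^3-1$. The coefficients of $v_1,v_2,v_3$ give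
\begin{gather*}
\partial g_1=0,\\
\partial\bigl(g_2+\psi_{12}z^{p-1}S\bigr)+(1+\psi_{12})\bigl(z^{p-1}K_1-z^{p^2-1}K_0\bigr)=0,\\
\partial\bigl(g_3+\psi_{23}z^{p-1}S^p+\psi_{13}z^eS\bigr)+(1+\psi_{23})z^{p-1}K_2\\
\qquad\qquad+(\psi_{13}-\psi_{23})z^eK_1-(1+\psi_{13})z^{p^3-1}K_0=0 .
\end{gather*}
Apply Lemma~\ref{lem:add}(b). The component of polynomial degree $p^2$ in $(x,y)$ of the second equation gives $\psi_{12}=-1$. The components of polynomial degrees $p^3$ and $p^2$ of the third give $\psi_{23}=-1$ and $\psi_{13}=\psi_{23}$. Then $g_1$, $g_2-z^{p-1}S$ and $g_3-z^{p-1}S^p-z^eS$ are additive. They are homogeneous of polynomial degree $p^k+p-1<p^{k+1}$ for $k=1,2,3$, and Lemma~\ref{lem:add}(a) gives the stated form.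
\end{proof}

Conversely, every choice of the $c_{kj}$ solves the three displayed equations. A single application of $P$ thus gives no contradiction in $R_1$, and the argument cannot dispense with (P5).

\section{The coefficient of $x^{p^2}$}\label{sec:coef}

Of the four coefficients singled out in Remark~\ref{rem:where}, that of $x^{p^3}$ is $-(c_{33}+c_{22})vw^{p-1}\bar z^{p-1}$ by \eqref{eq:T}, since $S(x,w)^p$ and $S(\bar x,\bar z)$ have degree $pn_1<p^3$ in $x$; it is symmetric and carries no information. The coefficients of $x$ and $x^p$ involve $G(z)$. The coefficient of $x^{p^2}$ avoids both defects. Put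
\[
s=z^{p-1},\qquad t=w^{p-1},\qquad a=w^{p(p-1)}=t^p,\qquad b=\bar z^{p-1}.
\]
Then $w^e=ta^p$ and $\bar z^{p^2-1}=b\cdot b^p$, and $\bar z=z(s-t)$ gives $b=s(s-t)^{p-1}$.

\begin{proposition}\label{prop:coef}
The coefficient of $x^{p^2}$ in $T$ is $1+v\Omega$, where
\[
\Omega=tb\,\bigl[C_p(a,b)-c\,a^p-c_{21}b^p\bigr]\in\mathbb F_p[s,t],\qquad c=c_{32}+c_{11}-c_{22}.
\]
\end{proposition}

\begin{proof}
We go through \eqref{eq:T} with $\psi_{13}=\psi_{23}=-1$. By \eqref{eq:Ap} with $w$ for $z$, and since $n_i<p^2$, the term $\bar x^p$ contributes exactly $1$. The terms $\bar z^{p-1}\bar x$ and $v\bar z^{p-2}G(z)\bar x$ have degree at most $p$ in $x$ and contribute nothing. The other terms are multiples of $v$, so we compute modulo $p$, where $\bar x^p=x^{p^2}-ax^p$ and $\bar x^{p^2}=x^{p^3}-a^px^{p^2}$.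

\emph{The term $-vbG(x)$.} The exponents of $x$ in $S$ are the $n_i<p^2$. Those in $S^p$ are the $pn_i$, and $n_i=p$ would force $i=p$, which does not occur. Those in $g_1$ are at most $p$. Only $c_{32}x^{p^2}w^{e}$ remains, and the contribution is $-v\,tb\,c_{32}a^p$.

\emph{The term $-vw^eg_1(\bar x,\bar z)$.} Only $c_{11}\bar x^p\bar z^{p-1}$ reaches $x^{p^2}$. The contribution is $-v\,tb\,c_{11}a^p$.

\emph{The term $-vt\,g_2(\bar x,\bar z)$.} The additive part of $g_2$ gives $c_{21}b\cdot b^p-c_{22}a^pb$ as coefficient of $x^{p^2}$. For $S(\bar x,\bar z)$, factor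
\[
\bar x^{n_i}=(x^{p^2}-ax^p)^{p-i}(x^p-tx)^i\qquad(1\le i\le p-1).
\]
The second factor is divisible by $x$, so a product of degree $p^2$ cannot use $x^{p^2}$ from the first. It must use $(-a)^{p-i}x^{p(p-i)}$, and then the leading term $x^{pi}$ of the second factor. So the coefficient of $x^{p^2}$ in $S(\bar x,\bar z)$ is
\[
\sum_{i=1}^{p-1}\frac{(-1)^i}p\binom pi b^i(-a)^{p-i}=(-1)^pC_p(a,b)=-C_p(a,b).
\]
The contribution is $-v\,tb\,[-C_p(a,b)+c_{21}b^p-c_{22}a^p]$. Adding up gives $\Omega$.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:P} and~\ref{thm:main}]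
Suppose that $P$ satisfies (P1)--(P5). By Proposition~\ref{prop:step2}, $\sigma T=T$. Since $\sigma$ fixes $x$ and $v$, and $\mathbb F_p[z,w]v$ is free, $\Omega$ is symmetric in $s$ and $t$. The factor $tb=ts(s-t)^{p-1}$ is symmetric and nonzero, so
\[
\varphi=C_p(a,b)-c\,a^p-c_{21}b^p\in\mathbb F_p[s,t]
\]
is symmetric. Compare the coefficients of $st^{p^2-1}$ and $s^{p^2-1}t$ in $\varphi$. The $p$-th powers $a^p$ and $b^p$ are polynomials in $s^p$ and $t^p$ and contain neither monomial. The polynomial $C_p(a,b)$ is divisible by $a=t^p$, so $s^{p^2-1}t$ does not occur in it. On the other hand, $b\equiv st^{p-1}$ modulo $s^2$ and $C_p(a,b)\equiv a^{p-1}b$ modulo $b^2$, so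
\[
C_p(a,b)\equiv t^{p(p-1)}\cdot st^{p-1}=st^{p^2-1}\pmod{s^2}.
\]
The two coefficients are $1$ and $0$, whatever the constants $c_{kj}$, so $\varphi$ is not symmetric. This contradiction proves Theorem~\ref{thm:P}, and Theorem~\ref{thm:main} follows by Proposition~\ref{prop:top}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{problem}
\texttt{http://www.sas.rochester.edu/\allowbreak mth/\allowbreak sites/\allowbreak doug-ravenel/\allowbreak otherpapers/\allowbreak BMMS9.pdf}
\end{thebibliography}
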